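\title{The 3 dB loss in distributed coding of a Gaussian difference is unavoidable under a strong common part}

\begin{abstract}
Two encoders observe Gaussian sources that consist of a common signal of variance $S$ plus independent innovations of variance $N$, and a decoder must reconstruct the difference of the sources with mean squared error $D$. Lattice K\"orner--Marton coding needs the sum rate $\log(4N/D)$ for every $S$, while the genie-aided lower bound tends to $\log(2N/D)$ as $S\to\infty$. We prove that the lattice scheme is asymptotically optimal when $S\to\infty$ and $D\to0$, so that this factor $2$ in distortion cannot be reduced. The result follows from a converse that holds for every block length. Its proof resamples the sources twice from their posterior law given the messages, shows that the resampled pair is almost independent given the original sample, and applies an entropy inequality for weakly dependent vectors that comes from the sharp Young inequality.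
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The model}

Let $C,Z_1,Z_2$ be independent centered Gaussian vectors in $\mathbb R^n$ with covariance matrices $SI_n$, $N_1I_n$, $N_2I_n$, where $S\ge0$ and $N_1,N_2>0$. The vector $C$ is the \emph{common part}, and $Z_1,Z_2$ are the \emph{innovations}. Encoder~1 observes $X=C+Z_1$, encoder~2 observes $Y=C+Z_2$, and the decoder wants the difference
\[
T=X-Y=Z_1-Z_2 ,
\]
whose coordinates have variance $\sigma_T^2=N_1+N_2$. The target does not involve $C$, but neither encoder can separate its innovation from $C$.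

Throughout, $\log$ is the logarithm to base $2$, $\ln$ is the natural logarithm, and rates are in bits per sample. A \emph{code} of block length $n$ and rates $R_1,R_2\ge0$ consists of a random variable $W$ independent of the sources (common randomness, such as a dither), measurable encoders $M_1=f_1(X,W)$ and $M_2=f_2(Y,W)$ with values in sets of at most $2^{nR_1}$ and $2^{nR_2}$ elements, and a measurable decoder $\hat T=g(M_1,M_2,W)\in\mathbb R^n$. Its distortion is $\frac1n\mathbb E|T-\hat T|^2$. The pair $(R_1,R_2)$ is \emph{achievable at distortion $D$} if, for some $n$, there is a code with these rates and distortion at most $D$. Private randomness at an encoder is covered by the definition, because it can be made a part of $W$ that the other terminals ignore.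

In the \emph{symmetric case} $N_1=N_2=N$ we write $\sigma^2=S+N$ for the variance of the coordinates of $X$ and $Y$ and $\rho=S/(S+N)$ for their correlation coefficient; then $\sigma_T^2=2N=2(1-\rho)\sigma^2$. Let $R^*_{\mathrm{sum}}(D;S,N)$ be the infimum of $R_1+R_2$ over all pairs achievable at distortion $D$.

\subsection{Three benchmarks and a conjecture}

Consider the symmetric case. Let $[x]^+=\max(x,0)$, and let l.c.e.\ denote the lower convex envelope obtained by time sharing with the zero-rate point $R_1+R_2=0$, $D=\sigma_T^2$. The following three results are known.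

\emph{Describing both sources.} Berger--Tung coding with Gaussian auxiliary variables achieves the sum rate
\[
\text{l.c.e.}\Big\{\Big[\tfrac12\log\Big(\big(\tfrac{2\sigma^2}{D}\big)^2\big(1-\tfrac{\rho D}{\sigma^2}-\rho^2\big)\Big)\Big]^+\Big\},
\]
which tends to infinity as $S\to\infty$ with $N$ fixed: the scheme spends rate on the common part.

\emph{Canceling the common part.} The lattice K\"orner--Marton scheme achieves the sum rate
\begin{equation}\label{eq:km}
R_{\mathrm{KM}}(D)=\text{l.c.e.}\Big\{\Big[\log\frac{2\sigma_T^2}{D}\Big]^+\Big\}\le\Big[\log\frac{4N}{D}\Big]^+ ,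
\end{equation}
which does not depend on $S$; the inequality holds because a lower convex envelope lies below the function. We take \eqref{eq:km} as given, but the accounting behind it is instructive. Encoder $i$ applies a dithered lattice quantizer, which adds noise of variance $d_i$, and sends the result modulo a coarse lattice common to both encoders. The decoder subtracts the two points. The common part cancels, and what remains is $T$ plus noise, of variance $\sigma_T^2+d_1+d_2$, modulo the coarse lattice. If a cell of the coarse lattice is just large enough to hold this vector, then with ideal lattices $2^{2R_i}=(\sigma_T^2+d_1+d_2)/d_i$, and linear estimation of $T$ leaves the error $D=\sigma_T^2(d_1+d_2)/(\sigma_T^2+d_1+d_2)$. Thus $2^{-2R_1}+2^{-2R_2}=D/\sigma_T^2$, and $d_1=d_2$ gives the rate $\frac12\log(2\sigma_T^2/D)$ per encoder. The factor $2$ appears because the two quantization noises add.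

\emph{The genie-aided bound.} If the decoder is given one source for free, it must reconstruct the other within distortion $D$. This gives $R_i\ge\frac12[\log(\sigma^2(1-\rho^2)/D)]^+$ for $i=1,2$. As $S\to\infty$, the resulting bound on the sum rate tends to $[\log(\sigma_T^2/D)]^+$.

For small $D$ and large $S$, the last two benchmarks differ by one bit in sum rate, that is, by a factor $2$ (3 dB) in distortion. Either of them could be the loose one. The genie looks at one encoder at a time and lets each of them use the whole distortion budget, which is suspicious; on the other hand, the sources are almost equal when $S$ is large, and one may hope for encoders whose errors are correlated and cancel in the difference. It is conjectured in \cite{lattice} that the lattice scheme is optimal in the strong-common-part, high-resolution regime. Formally, let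
\[
L(D)=\liminf_{S\to\infty}R^*_{\mathrm{sum}}(D;S,N).
\]
The conjecture asserts that $L(D)-\log(4N/D)\to0$ as $D\to0$. It does not assert equality with $R_{\mathrm{KM}}(D)$ at every $D$.

\subsection{Results}

We prove the conjecture, with an explicit error term.

\begin{theorem}\label{thm:sum}
Let $N_1=N_2=N$ and $0<D\le4N$. For every $S\ge0$,
\begin{equation}\label{eq:finiteS}
\log\frac{4N}{D}-\log\frac{2}{1+\rho}-\Big(\sqrt{\tfrac DN}+\tfrac DN\Big)\log e\ \le\ R^*_{\mathrm{sum}}(D;S,N)\ \le\ \log\frac{4N}{D}.
\end{equation}
Consequently
\begin{equation}\label{eq:L}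
\log\frac{4N}{D}-\Big(\sqrt{\tfrac DN}+\tfrac DN\Big)\log e\ \le\ L(D)\ \le\ \log\frac{4N}{D},
\end{equation}
so that $\lim_{D\to0}[L(D)-\log(4N/D)]=0$. Moreover, $R^*_{\mathrm{sum}}(D;S,N)-\log(4N/D)\to0$ whenever $S\to\infty$ and $D\to0$, in any order or jointly.
\end{theorem}

The upper bounds are \eqref{eq:km}. The lower bounds come from a converse for general $N_1,N_2$. The covariance matrix of a pair $(X_k,Y_k)$ has diagonal entries $S+N_1$, $S+N_2$, off-diagonal entry $S$, and determinant $\Gamma=S(N_1+N_2)+N_1N_2>0$. Put
\begin{equation}\label{eq:params}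
v_1=\operatorname{Var}(X_k|Y_k)=\frac{\Gamma}{S+N_2},\qquad v_2=\operatorname{Var}(Y_k|X_k)=\frac{\Gamma}{S+N_1},\qquad \tau=\frac S\Gamma .
\end{equation}
The number $-\tau$ is the off-diagonal entry of the inverse covariance matrix. Since $S\sigma_T^2\le\Gamma$, we have $0\le\tau\le1/\sigma_T^2$, uniformly in $S$.

\begin{theorem}\label{thm:converse}
Let $S\ge0$, $N_1,N_2>0$, $D>0$ and $\delta=\tau D\le D/\sigma_T^2$. Every code, of any block length, with rates $R_1,R_2$ and distortion at most $D$ satisfies
\begin{equation}\label{eq:converse}
v_12^{-2R_1}+v_22^{-2R_2}\ \le\ D\exp\big(2\delta+\sqrt{2\delta}\big),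
\end{equation}
and consequently
\begin{equation}\label{eq:sumconverse}
R_1+R_2\ \ge\ \log\frac{2\sqrt{v_1v_2}}{D}-\big(2\delta+\sqrt{2\delta}\big)\log e .
\end{equation}
\end{theorem}

The genie-aided bound says that each of the two terms on the left of \eqref{eq:converse} is at most $D$. Theorem~\ref{thm:converse} says that their \emph{sum} is at most $D$, up to a factor that tends to $1$ as $D/\sigma_T^2\to0$. Some such factor is necessary: in the symmetric case, the code with $R_1=R_2=0$ and $\hat T=0$ has $D=\sigma_T^2$, whereas $v_1+v_2=(1+\rho)\sigma_T^2$.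

Section~\ref{sec:idea} explains the method on small cases. The proof of Theorem~\ref{thm:converse} has an analytic half (Section~\ref{sec:young}), whose only external tool is the sharp Young inequality, and a coding half (Section~\ref{sec:proof}). Section~\ref{sec:cons} derives Theorem~\ref{thm:sum} and the high-resolution rate region.

\section{Standard facts about entropy}\label{sec:facts}

Entropies are in nats. For a discrete variable $M$ with values in a finite set $\mathcal M$, we have $0\le H(M|B)\le H(M)\le\ln|\mathcal M|$. For a density $f$ on $\mathbb R^d$, $h(f)=-\int f\ln f$. If $A\in\mathbb R^d$ has a conditional density $f(a|b)$ given $B$, then $h(A|B=b)$ is the entropy of $f(\cdot|b)$, and $h(A|B)=\mathbb E[-\ln f(A|B)]$ is its average over $b$. We use the following facts.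

\begin{itemize}
\item[(F1)] \emph{Gibbs' inequality.} For densities $f,g$, $h(f)\le-\int f\ln g$. Taking for $g$ the Gaussian density with mean $\mathbb EA$ and covariance $\frac1d\mathbb E|A-\mathbb EA|^2I_d$ gives $\mathbb E|A-\mathbb EA|^2\ge\frac{d}{2\pi e}e^{2h(A)/d}$, with equality for a Gaussian vector with covariance $vI_d$, whose entropy is $\frac d2\ln(2\pi ev)$.
\item[(F2)] \emph{Finiteness.} Taking for $g$ the standard Gaussian density gives $h(A|B=b)\le\frac d2\ln(2\pi)+\frac12\mathbb E[|A|^2\,|\,B=b]$. If $\mathbb E|A|^2<\infty$, this bound is integrable, so $h(A|B)$ is well defined in $[-\infty,\infty)$; if moreover $h(A|B)>-\infty$, then $h(A|B=b)$ is finite for almost every $b$ and integrable in $b$. A bounded density has $h(f)\ge-\ln\sup f>-\infty$.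
\item[(F3)] \emph{Conditioning.} $h(A|B)\ge h(A|B,B')$, with equality if $A$ and $B'$ are conditionally independent given $B$.
\item[(F4)] \emph{Chain rule.} $h(A,A'|B)=h(A|B)+h(A'|A,B)$. When these are finite, the conditional mutual information is $I(A;A'|B)=h(A|B)+h(A'|B)-h(A,A'|B)=h(A'|B)-h(A'|A,B)$.
\end{itemize}
We write $H_{\mathrm b}(\theta)=-\theta\ln\theta-(1-\theta)\ln(1-\theta)$ for the binary entropy.

\section{Why the errors add}\label{sec:idea}

\subsection{Independent sources}

Let $S=0$ and consider a code without randomness. Then $(X,M_1)$ and $(Y,M_2)$ are independent, the best decoder is $\mathbb E[X|M_1]-\mathbb E[Y|M_2]$, and its error is the difference of two independent centered vectors. A Gaussian source of variance $N_i$ described with rate $R_i$ has mean squared error at least $N_i2^{-2R_i}$ per sample, so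
\[
nD\ge\mathbb E\big|X-\mathbb E[X|M_1]\big|^2+\mathbb E\big|Y-\mathbb E[Y|M_2]\big|^2\ge n\big(N_12^{-2R_1}+N_22^{-2R_2}\big).
\]
This is \eqref{eq:converse} for $S=0$, where $v_i=N_i$ and $\delta=0$. The mechanism is that independent vectors $U,V\in\mathbb R^n$ with densities satisfy, by (F1),
\begin{equation}\label{eq:indep}
\mathbb E|U-V|^2\ge\mathbb E|U-\mathbb EU|^2+\mathbb E|V-\mathbb EV|^2\ge\frac{n}{2\pi e}\big(e^{2h(U)/n}+e^{2h(V)/n}\big).
\end{equation}

For $S>0$, let $M=(M_1,M_2)$. The rate constraints give lower bounds on $h_1=h(X|Y,M)$ and $h_2=h(Y|X,M)$ that match the two terms of \eqref{eq:converse} (Lemma~\ref{lem:rates}). We would like to apply \eqref{eq:indep} to a pair that has the entropies $h_1,h_2$, has a difference distributed like $X-Y$, and is independent given what the decoder knows. There are two obstacles.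

\subsection{First obstacle: the posterior is strongly dependent}

The pair $(X,Y)$ itself is far from independent given $M$. In the symmetric case,
\[
\tfrac n2\ln\tfrac1{1-\rho^2}=I(X;Y)\le I(X;M)+I(X;Y|M)\le n(R_1+R_2)\ln2+I(X;Y|M),
\]
so $I(X;Y|M)/n\to\infty$ as $S\to\infty$ at bounded rates. The following caricature of modulo-lattice coding shows where this dependence sits.

\begin{example}\label{ex:toy}
Let $n=1$. Suppose that both encoders reduce their observation modulo $\Lambda>0$ and then quantize. A pair of messages confines $X$ to a union $A$ of intervals $I_k=[k\Lambda,k\Lambda+\ell_1]$ and $Y$ to a union $B$ of intervals of length $\ell_2$ with the same spacing, say $J_k=[k\Lambda,k\Lambda+\ell_2]$, with $\ell_1,\ell_2<\Lambda$. The posterior is the source law restricted to $A\times B$. If $\ell_i\ll\sqrt N\ll\Lambda\ll\sqrt S$, it lives essentially on the diagonal rectangles $I_k\times J_k$ and is almost flat on each. Replace it by the uniform law on $\bigcup_{k=1}^KI_k\times J_k$ (Figure~\ref{fig:chain}). For this law $h(X|Y)=\ln\ell_1$, $h(Y|X)=\ln\ell_2$, $h(X)=\ln(K\ell_1)$,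 and hence $I(X;Y)=\ln K$ is large. Yet inside each rectangle $X$ and $Y$ are independent and $X-Y$ has the same law for every $k$, so $\operatorname{Var}(X-Y)=\ell_1^2/12+\ell_2^2/12$: the errors add.
\end{example}

In the example all the dependence is carried by the index $k$, and one should condition on it. A general code offers no such index. Conditioning on $X$ reveals $k$ but leaves no randomness in $X$. The remedy is to keep $X$ as an \emph{anchor} and to generate a fresh pair near it: draw $X'$ from the posterior law of the first coordinate given $Y$, and then $Y'$ from the posterior law of the second coordinate given $X'$. In Example~\ref{ex:toy}, $X\in I_k$ forces $Y\in J_k$, then $X'$ is uniform on $I_k$, and $Y'$ is uniform on $J_k$ whatever the position of $X'$ in $I_k$. Given $X$, the pair $(X',Y')$ is independent, with entropies $\ln\ell_1$ and $\ln\ell_2$, and $X'-Y'$ has the law of $X-Y$. This construction makes sense for every code, and Lemma~\ref{lem:key} shows that $I(X';Y'|X,M)\le n\delta$ in general.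

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \i in {0,1,2} \foreach \j in {0,1,2} \draw[gray] (1.4*\i,1.4*\j) rectangle +(0.7,0.5);
\foreach \i in {0,1,2} \fill[gray!60] (1.4*\i,1.4*\i) rectangle +(0.7,0.5);
\draw[->] (-0.3,-0.3) -- (4,-0.3) node[right] {$x$};
\draw[->] (-0.3,-0.3) -- (-0.3,3.7) node[above] {$y$};
\begin{scope}[xshift=6cm]
\fill[gray!20] (0,0) rectangle (4.6,3.3);
\draw[->,thick] (1.2,0.8) -- (3.4,0.8);
\draw[->,thick] (3.5,0.9) -- (3.5,2.4);
\fill (1.1,0.8) circle (2pt) node[below] {$(X,Y)$};
\fill (3.5,0.8) circle (2pt) node[below] {$(X',Y)$};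
\fill (3.5,2.5) circle (2pt) node[above] {$(X',Y')$};
\draw (1.1,2.5) circle (2pt) node[above] {$(X,Y')$};
\end{scope}
\end{tikzpicture}
\caption{Left: a pair of messages confines the sources to a product set $A\times B$ (all nine rectangles); when the sources are close to each other, the posterior mass lies on the shaded diagonal rectangles. Right: inside one shaded rectangle, the first coordinate is resampled given the second, and then the second given the new first. The three solid points follow the posterior law. The hollow point need not, but it still lies in $A\times B$.}\label{fig:chain}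
\end{figure}

\subsection{Second obstacle: variances are not stable under weak dependence}

Since the resampled pair is only approximately independent, we need a version of \eqref{eq:indep} that tolerates a small mutual information. The first inequality in \eqref{eq:indep} does not. Let $U_0,V_0$ be independent standard normal variables, let $\xi\in\{0,1\}$ be independent of them with $\mathbb P(\xi=1)=\theta$, and put $U=U_0+\Lambda\xi$, $V=V_0+\Lambda\xi$; this models a rare joint jump to another rectangle. Then $I(U;V)\le I(U;\xi)+I(U;V|\xi)\le H_{\mathrm b}(\theta)$ is small for small $\theta$, and $\mathbb E(U-V)^2=2$, but $\operatorname{Var}U+\operatorname{Var}V=2+2\Lambda^2\theta(1-\theta)$ is unbounded in $\Lambda$. The entropies are stable, as $h(U)=h(U|\xi)+I(U;\xi)\le h(U_0)+H_{\mathrm b}(\theta)$. We therefore need an inequality between the two ends of \eqref{eq:indep} that does not pass through the variances of $U$ and $V$.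

\section{An entropy inequality for weakly dependent vectors}\label{sec:young}

Such an inequality involves the density of $U$, the density of $V$, and a function of $U-V$. This is the shape of Young's convolution inequality, which we use with its sharp constant.

\begin{theorem}[Sharp Young inequality \cite{beckner,bl}]\label{thm:young}
Let $\alpha,\beta,\gamma\in(1,\infty)$ with $\frac1\alpha+\frac1\beta+\frac1\gamma=2$. For nonnegative functions $F,G,K$ on $\mathbb R^n$ with $K$ even,
\[
\iint F(x)G(y)K(x-y)\,dx\,dy\le(C_\alpha C_\beta C_\gamma)^n\|F\|_\alpha\|G\|_\beta\|K\|_\gamma ,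
\]
where $C_\alpha^2=\alpha^{1/\alpha}/\alpha'^{\,1/\alpha'}$ and $\frac1\alpha+\frac1{\alpha'}=1$.
\end{theorem}

Let $\varphi(x)=(1-x)\ln(1-x)$ for $0\le x<1$. With $x=1/\alpha$ the constant reads $\ln C_\alpha^2=-x\ln x+(1-x)\ln(1-x)$.

\begin{lemma}\label{lem:young}
Let $(U,V)$ have a joint density on $\mathbb R^n\times\mathbb R^n$, finite second moments, and finite entropies $h(U),h(V),h(U,V)$. For $a,b>0$ with $s=a+b<1$ and for $\lambda>0$,
\[
a\,h(U)+b\,h(V)\le I(U;V)+\lambda\,\mathbb E|U-V|^2+\frac n2\Big[a\ln a+b\ln b+\psi+s\ln\frac\pi\lambda\Big],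
\]
where $\psi=\varphi(a+b)-\varphi(a)-\varphi(b)$ satisfies $\psi\le ab/(1-s)$.
\end{lemma}

\begin{proof}
Let $\varrho$ be the joint density, $f$ and $g$ the densities of $U$ and $V$, and $K(z)=e^{-\lambda|z|^2}$. By (F4), $a\,h(U)+b\,h(V)-I(U;V)=h(U,V)-(1-a)h(U)-(1-b)h(V)$. Hence, by Jensen's inequality for the logarithm,
\begin{align*}
a\,h(U)+b\,h(V)-I(U;V)-\lambda\,\mathbb E|U-V|^2
&=\iint\varrho\,\ln\frac{f(x)^{1-a}g(y)^{1-b}K(x-y)}{\varrho(x,y)}\,dx\,dy\\
&\le\ln\iint f(x)^{1-a}g(y)^{1-b}K(x-y)\,dx\,dy .
\end{align*}
Apply Theorem~\ref{thm:young} with $\frac1\alpha=1-a$, $\frac1\beta=1-b$, $\frac1\gamma=s$; these add up to $2$. The exponents are chosen so that $\|f^{1-a}\|_\alpha=(\int f)^{1/\alpha}=1$ and $\|g^{1-b}\|_\beta=1$: the unknown densities disappear. The Gaussian integral $\int e^{-\lambda|z|^2/s}dz=(\pi s/\lambda)^{n/2}$ gives $\ln\|K\|_\gamma=\frac{ns}2\ln\frac{\pi s}\lambda$, and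
\[
\ln C_\alpha^2=a\ln a-\varphi(a),\qquad\ln C_\beta^2=b\ln b-\varphi(b),\qquad\ln C_\gamma^2=-s\ln s+\varphi(s).
\]
In the sum $\frac n2(\ln C_\alpha^2+\ln C_\beta^2+\ln C_\gamma^2)+\ln\|K\|_\gamma$ the terms $s\ln s$ cancel, and what remains is the bracket in the statement. Finally, $\varphi(0)=0$ and $\varphi''(x)=1/(1-x)$, so $\psi=\int_0^a\int_0^b\varphi''(u+w)\,dw\,du\le ab/(1-s)$.
\end{proof}

Lemma~\ref{lem:young} is linear in the entropies, in the mutual information and in the second moment, so it can be averaged over a conditioning variable. Optimizing the parameters afterwards gives the stable form of \eqref{eq:indep}.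

\begin{proposition}\label{prop:stable}
Let $U,V\in\mathbb R^n$ have finite second moments and a joint conditional density given $B$, with $h(U|B)$, $h(V|B)$, $h(U,V|B)$ finite. If $\mathbb E|U-V|^2\le nD$ with $D>0$ and $I(U;V|B)\le n\delta$, then
\[
e^{2h(U|B)/n}+e^{2h(V|B)/n}\le2\pi eD\,\exp\big(2\delta+\sqrt{2\delta}\big).
\]
\end{proposition}

\begin{proof}
By (F2), the hypotheses of Lemma~\ref{lem:young} hold for the conditional law of $(U,V)$ given almost every value of $B$, and all terms are integrable. Apply the lemma with $\lambda=s/(2D)$ and average: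
\[
a\,h(U|B)+b\,h(V|B)\le n\delta+\frac{ns}2+\frac n2\Big[a\ln a+b\ln b+\psi+s\ln\frac{2\pi D}s\Big].
\]
Put $a=\theta s$ and $b=(1-\theta)s$ with $\theta,s\in(0,1)$. Then $a\ln a+b\ln b=s\ln s-sH_{\mathrm b}(\theta)$ and $\psi\le s^2\theta(1-\theta)/(1-s)\le s^2/(4(1-s))$. Dividing by $s$,
\begin{equation}\label{eq:theta}
\theta\,h(U|B)+(1-\theta)\,h(V|B)\le\frac n2\big[\ln(2\pi eD)-H_{\mathrm b}(\theta)\big]+n\Big[\frac\delta s+\frac{s}{8(1-s)}\Big].
\end{equation}
Small $s$ magnifies the dependence term and large $s$ the term from $\psi$. With $u=s/(1-s)\in(0,\infty)$ we have $1/s=1+1/u$, so the last bracket equals $\delta+\delta/u+u/8$. For $\delta>0$ the choice $u=\sqrt{8\delta}$ makes it $\delta+2\sqrt{\delta/8}=\delta+\sqrt{\delta/2}$; for $\delta=0$ let $s\to0$. Put $w_1=e^{2h(U|B)/n}/(2\pi e)$ and $w_2=e^{2h(V|B)/n}/(2\pi e)$, and multiply \eqref{eq:theta} by $2/n$: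
\[
\theta\ln\frac{w_1}\theta+(1-\theta)\ln\frac{w_2}{1-\theta}=\theta\ln w_1+(1-\theta)\ln w_2+H_{\mathrm b}(\theta)\le\ln D+2\delta+\sqrt{2\delta}.
\]
For $\theta=w_1/(w_1+w_2)$ both quotients on the left equal $w_1+w_2$, so the left side is $\ln(w_1+w_2)$.
\end{proof}

\begin{remark}
The sharp constant carries the 3 dB. With $(C_\alpha C_\beta C_\gamma)^n$ replaced by $1$, the same computation yields \eqref{eq:theta} without the terms $H_{\mathrm b}(\theta)$ and $s/(8(1-s))$. This bounds a weighted geometric mean of $w_1$ and $w_2$, hence only $\max(w_1,w_2)$, as the genie does. The gain at $\theta=\frac12$ is $H_{\mathrm b}(\frac12)=\ln2$.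
\end{remark}

\section{Proof of the converse}\label{sec:proof}

Fix a code with rates $R_1,R_2$ and distortion at most $D$.

\subsection{The posterior law}

Since $W$ is independent of the sources, the distortion is the average over $w$ of the distortions of the deterministic codes obtained by setting $W=w$. One of them is at most $D$; we fix such a $w$ and drop it from the notation. Now $M_1=f_1(X)$, $M_2=f_2(Y)$, and $M=(M_1,M_2)$ takes finitely many values. Let $p(x,y)$ be the density of $(X,Y)$. It is bounded and everywhere positive, and inverting the covariance matrix gives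
\begin{equation}\label{eq:logp}
\ln p(x,y)=c_0-c_1|x|^2-c_2|y|^2+\tau\langle x,y\rangle
\end{equation}
with constants $c_0,c_1,c_2$. For $m=(i,j)$ with $P(m)=\mathbb P(M=m)>0$, the density of $(X,Y)$ given $M=m$ is
\begin{equation}\label{eq:posterior}
p_m(x,y)=\frac{p(x,y)\,1_{A_i}(x)\,1_{B_j}(y)}{P(m)},\qquad A_i=f_1^{-1}(i),\quad B_j=f_2^{-1}(j).
\end{equation}
The restriction to a \emph{product} set expresses that the encoders act separately. Marginal and conditional densities of $p$ and $p_m$ are denoted by the same letters, with the arguments indicating which is meant. Since $P(m)>0$, the sets $A_i,B_j$ have positive Lebesgue measure, so $p_m(x)>0$ on $A_i$ and $p_m(y)>0$ on $B_j$, and the conditional densities are defined there.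

The conditional mean $t_m=\mathbb E[X-Y|M=m]$ minimizes the mean squared error among all decoders, so
\begin{equation}\label{eq:dist}
\mathbb E|X-Y-t_M|^2\le nD .
\end{equation}

\subsection{What the rates give}

A message of rate $R_1$ can lower the uncertainty about $X$ by at most $nR_1$ bits, even when $Y$ is known.

\begin{lemma}\label{lem:rates}
The entropies $h_1=h(X|Y,M)$ and $h_2=h(Y|X,M)$ are finite, and
$h_i\ge\frac n2\ln\big(2\pi e\,v_i2^{-2R_i}\big)$ for $i=1,2$.
\end{lemma}

\begin{proof}
For $m=(i,j)$ and $y\in B_j$, \eqref{eq:posterior} gives $p_m(x|y)=p(x|y)1_{A_i}(x)/\mathbb P(M_1=i|Y=y)$. Evaluate $-\ln$ of both sides at the random point $(X,Y,M)$ and take expectations: $h_1=h(X|Y)-H(M_1|Y)$. Given $Y$, the vector $X$ is Gaussian with covariance $v_1I_n$, so $h(X|Y)=\frac n2\ln(2\pi ev_1)$, and $0\le H(M_1|Y)\le nR_1\ln2$. Exchanging the roles of the encoders gives the statement for $h_2$.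
\end{proof}

\subsection{The resampling chain}

Enlarge the probability space by vectors $X',Y'$ such that, given $M=m$, the quadruple $(X,Y,X',Y')$ has the density
\begin{equation}\label{eq:chain}
p_m(x,y)\,p_m(x'|y)\,p_m(y'|x').
\end{equation}
Given $M=m$, this is a Markov chain $X-Y-X'-Y'$. The pair $(X',Y)$ has density $p_m(y)p_m(x'|y)$, which is $p_m$; hence $X'$ has the first marginal of $p_m$, and $(X',Y')$ has density $p_m(x')p_m(y'|x')$, which is again $p_m$. So each of $(X,Y)$, $(X',Y)$, $(X',Y')$ has law $p_m$ given $M=m$, and all four vectors have finite second moments.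

Resampling does not lower the entropies. By (F3) and the Markov property,
\begin{equation}\label{eq:lower}
\begin{aligned}
h(X'|X,M)&\ge h(X'|X,Y,M)=h(X'|Y,M)=h_1,\\
h(Y'|X,M)&\ge h(Y'|X,X',M)=h(Y'|X',M)=h_2 .
\end{aligned}
\end{equation}
By (F2) both left sides are also less than $+\infty$, and by (F4) $h(X',Y'|X,M)=h(X'|X,M)+h_2$ is finite. Moreover $h(X|M)$ and $h(p_m)$ are finite by (F2), because $p_m(x)\le p(x)/P(m)$ and $p_m(x,y)\le p(x,y)/P(m)$ are bounded. By (F4) and the second line of \eqref{eq:lower}, and after adding and subtracting $h(X|M)$,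
\begin{equation}\label{eq:I}
I(X';Y'|X,M)=h(Y'|X,M)-h(Y|X,M)=h(X,Y'|M)-h(X,Y|M).
\end{equation}

This identity explains why we resample twice. After one step, the candidate pair is $(X',Y)$, and its dependence given the anchor is $h(X'|X,M)-h_1$; a bound would require control of the law of $(X,X')$, which lives on $A_i\times A_i$, where the posterior provides nothing to compare with. After two steps, \eqref{eq:I} involves the law of $(X,Y')$, which lives on $A_i\times B_j$ and has the same marginals as $p_m$.

\begin{lemma}\label{lem:key}
$I(X';Y'|X,M)\le n\tau D=n\delta$.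
\end{lemma}

\begin{proof}
Fix $m=(i,j)$ with $P(m)>0$, write $\mathbb E_m$ for expectation given $M=m$, and let $q_m$ be the density of $(X,Y')$ given $M=m$.

\emph{Comparison with $p_m$.} The density $q_m$ is carried by $A_i\times B_j$, and on this set $-\ln p_m=\ln P(m)-\ln p$. Gibbs' inequality (F1) and the definition of $h(p_m)$ give
\[
h(q_m)\le\ln P(m)-\mathbb E_m\ln p(X,Y'),\qquad h(p_m)=\ln P(m)-\mathbb E_m\ln p(X,Y).
\]
Subtract and insert \eqref{eq:logp}. As $Y'$ and $Y$ have the same law given $m$, only the cross term survives, and $\mathbb E_m|Y'|^2=\mathbb E_m|Y|^2$ lets us complete the squares: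
\begin{equation}\label{eq:gibbs}
h(q_m)-h(p_m)\le\tau\big(\mathbb E_m\langle X,Y\rangle-\mathbb E_m\langle X,Y'\rangle\big)=\frac\tau2\big(\mathbb E_m|X-Y'|^2-\mathbb E_m|X-Y|^2\big).
\end{equation}

\emph{The chain stays close to its anchor.} Although $X$ and $Y'$ have variances of order $S$, their difference is controlled by the decoding error. Put
\[
\varepsilon_0=X-Y-t_m,\qquad\varepsilon_1=X'-Y-t_m,\qquad\varepsilon_2=X'-Y'-t_m .
\]
Given $m$, these three vectors have the same law, with mean $0$, and $X-Y'=t_m+\varepsilon_0-\varepsilon_1+\varepsilon_2$, $X-Y=t_m+\varepsilon_0$. Since the means vanish, the terms $|t_m|^2$ cancel and the last bracket in \eqref{eq:gibbs} equals $\mathbb E_m|\varepsilon_0-\varepsilon_1+\varepsilon_2|^2-\mathbb E_m|\varepsilon_0|^2$. Define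
\[
\mu(y)=\int(x-y-t_m)\,p_m(x|y)\,dx,\qquad\nu(x)=\int(x-y-t_m)\,p_m(y|x)\,dy .
\]
We read three conditional independences off \eqref{eq:chain}. Given $Y$, the vectors $X$ and $X'$ are independent with density $p_m(\cdot|Y)$, so $\mathbb E_m\langle\varepsilon_0,\varepsilon_1\rangle=\mathbb E_m|\mu(Y)|^2$. Given $X'$, the vectors $Y$ and $Y'$ are independent with density $p_m(\cdot|X')$, so $\mathbb E_m\langle\varepsilon_1,\varepsilon_2\rangle=\mathbb E_m|\nu(X')|^2$. Given $(Y,X')$, the vectors $X$ and $Y'$ are independent with densities $p_m(\cdot|Y)$ and $p_m(\cdot|X')$, so $\mathbb E_m\langle\varepsilon_0,\varepsilon_2\rangle=\mathbb E_m\langle\mu(Y),\nu(X')\rangle$. With $\mu=\mu(Y)$, $\nu=\nu(X')$ and $2\langle\mu,\nu\rangle\le|\mu|^2+|\nu|^2$,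
\begin{align*}
\mathbb E_m|\varepsilon_0-\varepsilon_1+\varepsilon_2|^2&=3\,\mathbb E_m|\varepsilon_0|^2-2\,\mathbb E_m|\mu|^2-2\,\mathbb E_m|\nu|^2+2\,\mathbb E_m\langle\mu,\nu\rangle\\
&\le3\,\mathbb E_m|\varepsilon_0|^2-\mathbb E_m|\mu|^2-\mathbb E_m|\nu|^2\le3\,\mathbb E_m|\varepsilon_0|^2 .
\end{align*}
Because $\tau\ge0$, \eqref{eq:gibbs} yields $h(q_m)-h(p_m)\le\tau\,\mathbb E_m|\varepsilon_0|^2$.

Average over the finitely many $m$ with weights $P(m)$. The left side becomes $h(X,Y'|M)-h(X,Y|M)$, which is $I(X';Y'|X,M)$ by \eqref{eq:I}, and the right side is at most $n\tau D$ by \eqref{eq:dist}.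
\end{proof}

The residual dependence is not zero in general. In the symmetric case with constant encoders, the chain is Gaussian with correlation $\rho$ per step, and \eqref{eq:I} gives $I(X';Y'|X)=\frac n2\ln\frac{1-\rho^6}{1-\rho^2}=\frac n2\ln(1+\rho^2+\rho^4)$. It is small distortion that makes the pair almost independent.

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Apply Proposition~\ref{prop:stable} with $U=X'$, $V=Y'+t_M$ and $B=(X,M)$. Given $(X,M)=(x,m)$, the pair $(X',Y')$ has the density $\int p_m(y|x)p_m(x'|y)\,dy\cdot p_m(y'|x')$, and $V$ is a translate of $Y'$, so $h(V|B)=h(Y'|X,M)$, $h(U,V|B)=h(X',Y'|X,M)$ and $I(U;V|B)=I(X';Y'|X,M)$. The three entropies are finite, as shown after \eqref{eq:lower}; the mutual information is at most $n\delta$ by Lemma~\ref{lem:key}; and $\mathbb E|U-V|^2\le nD$ by \eqref{eq:dist}, since $(X',Y',M)$ has the law of $(X,Y,M)$. By Lemma~\ref{lem:rates}, \eqref{eq:lower} and the proposition,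
\[
2\pi e\big(v_12^{-2R_1}+v_22^{-2R_2}\big)\le e^{2h_1/n}+e^{2h_2/n}\le2\pi eD\exp\big(2\delta+\sqrt{2\delta}\big),
\]
which is \eqref{eq:converse}. The left side of \eqref{eq:converse} is at least $2\sqrt{v_1v_2}\,2^{-(R_1+R_2)}$ by the inequality of arithmetic and geometric means, and taking logarithms gives \eqref{eq:sumconverse}.
\end{proof}

\begin{remark}
Separate encoding is needed in Lemma~\ref{lem:key}, where $p_m$ must equal $p/P(m)$ on the whole product $A_i\times B_j$. Without it the theorem fails: encoders that see both sources can describe $T$ at total rate about $\frac12\log(\sigma_T^2/D)$, which is below \eqref{eq:sumconverse} for small $D$. The Gaussian form \eqref{eq:logp} is what turns the entropy comparison into a second-moment computation, $S\ge0$ gives the sign of $\tau$, and $\tau\le1/\sigma_T^2$ makes the error term uniform in $S$.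
\end{remark}

\section{Sum rate and rate region}\label{sec:cons}

\begin{proof}[Proof of Theorem~\ref{thm:sum}]
For $N_1=N_2=N$, \eqref{eq:params} gives $v_1=v_2=v=N(2S+N)/(S+N)=(1+\rho)N$, so
\[
\log\frac{2v}D=\log\frac{4N}D-\log\frac2{1+\rho}.
\]
Since $\delta\le D/(2N)$, we have $2\delta+\sqrt{2\delta}\le D/N+\sqrt{D/N}$. The bound \eqref{eq:sumconverse} holds for every achievable pair, hence for the infimum, and this is the lower bound in \eqref{eq:finiteS}. The upper bound is \eqref{eq:km}, where $\log(4N/D)\ge0$ because $D\le4N$. As $S\to\infty$ we have $\rho\to1$, which gives \eqref{eq:L}. Finally, \eqref{eq:finiteS} bounds $|R^*_{\mathrm{sum}}-\log(4N/D)|$ by the sum of a function of $S$ that vanishes as $S\to\infty$ and a function of $D$ that vanishes as $D\to0$, so the order of the limits does not matter.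
\end{proof}

For fixed $\rho>0$, \eqref{eq:finiteS} also shows that lattice K\"orner--Marton coding is within $\log\frac2{1+\rho}<1$ bit of the optimal sum rate as $D\to0$.

Theorem~\ref{thm:converse} constrains the pair $(R_1,R_2)$ and not only its sum. Let $N_1,N_2>0$ be arbitrary, and let $\mathcal R(D;S)$ be the closure of the set of pairs achievable at distortion $D$. Krithivasan and Pradhan \cite{kp} show that, for positively correlated jointly Gaussian sources, nested lattices achieve all $(R_1,R_2,D)$ with
\begin{equation}\label{eq:kp}
2^{-2R_1}+2^{-2R_2}\le D/\sigma_T^2 ,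
\end{equation}
in agreement with the accounting in Section~\ref{sec:intro}. This result is used only in part (b) below.

\begin{corollary}\label{cor:region}
Let $\delta_0=D/\sigma_T^2$, and write $R_i=r_i+\frac12\log(\sigma_T^2/D)$ for $i=1,2$.
\begin{itemize}
\item[(a)] If $(R_1,R_2)\in\mathcal R(D;S)$ for a sequence of values $S\to\infty$, then
\[
2^{-2r_1}+2^{-2r_2}=\frac{\sigma_T^2}D\big(2^{-2R_1}+2^{-2R_2}\big)\le\exp\big(2\delta_0+\sqrt{2\delta_0}\big).
\]
\item[(b)] If $2^{-2r_1}+2^{-2r_2}\le1$ and $0<D\le\sigma_T^2$, then $(R_1,R_2)\in\mathcal R(D;S)$ for every $S>0$.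
\end{itemize}
Thus, in the strong-common-part, high-resolution limit, the region of achievable normalized rates is exactly $\{(r_1,r_2):2^{-2r_1}+2^{-2r_2}\le1\}$.
\end{corollary}

\begin{proof}
(a) The left side of \eqref{eq:converse} is continuous in $(R_1,R_2)$, so \eqref{eq:converse} holds on $\mathcal R(D;S)$, and its right side is at most $D\exp(2\delta_0+\sqrt{2\delta_0})$ because $\delta\le\delta_0$. As $S\to\infty$, \eqref{eq:params} gives $v_1,v_2\to N_1+N_2=\sigma_T^2$.

(b) The condition on $(r_1,r_2)$ is \eqref{eq:kp}, and the sources are positively correlated for $S>0$.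

For the last sentence, fix $(r_1,r_2)$. Inside the region, (b) applies for all $D\le\sigma_T^2$ and all $S>0$. Outside it, $2^{-2r_1}+2^{-2r_2}>\exp(2\delta_0+\sqrt{2\delta_0})$ for all small $D$, and for each such $D$ part (a) shows that $(R_1,R_2)\notin\mathcal R(D;S)$ for all large $S$.
\end{proof}

The genie-aided bound corresponds to the quadrant $r_1,r_2\ge0$, whose sides are the asymptotes of the curve $2^{-2r_1}+2^{-2r_2}=1$. An encoder approaches its genie-aided rate only if the excess rate of the other encoder tends to infinity. The sum $r_1+r_2$ is smallest at the symmetric point $r_1=r_2=\frac12$, where it equals one bit; this is the 3 dB loss.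

\begin{thebibliography}{9}

\bibitem{beckner} Beckner, Ann. Math., 1975.

\bibitem{bl} Brascamp and Lieb, Adv. Math., 1976.

\bibitem{kp} Krithivasan and Pradhan, Lattices for distributed source coding: jointly Gaussian sources and reconstruction of a linear function, IEEE Trans. Inf. Theory, 2009.

\bibitem{lattice} Lattice Coding, \texttt{https://github.com/omrilev1/Thesis}.

\end{thebibliography}
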